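\title{The Izeki--Nayatani invariant of the building of $PSL(3,\mathbf{Q}_p)$}

\begin{abstract}
The Izeki--Nayatani invariant $\delta(Y)\in[0,1]$ of a CAT(0) space $Y$ measures how well a finite configuration of points, seen from its barycenter, can be imitated by a configuration of mean zero in a Hilbert space. Izeki and Nayatani conjectured that $\delta(Y_p)<1/2$ for the Euclidean building $Y_p$ of $PSL(3,\mathbf{Q}_p)$ and every prime $p$. We show that $\delta(Y_p)>1/2$ for every prime $p\ge127$, and that the sharp uniform bound is $5/9$: one has $\delta(Y_p)<5/9$ for every $p$, and $\delta(Y_p)\to5/9$ as $p\to\infty$. The lower bound comes from the spectral gap of subdivisions of the incidence graph of the projective plane over $\mathbf{F}_p$, the upper bound from explicit $1$-Lipschitz maps of this graph to spheres.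
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $Y$ be a complete CAT(0) space with metric $d$ (Section~\ref{sec:background} recalls the definitions), and let $\mu$ be a finitely supported probability measure on $Y$. The function $x\mapsto\int_Y d(y,x)^2\,d\mu(y)$ has a unique minimum point, the \emph{barycenter} $\operatorname{bar}(\mu)$. In a Hilbert space the barycenter is the mean, so the vectors $y-\operatorname{bar}(\mu)$ have mean zero. The Izeki--Nayatani invariant measures how closely this can be imitated in $Y$.

\begin{definition}\label{def:delta}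
A \emph{realization} of $\mu$ is a $1$-Lipschitz map $\phi$ from the support of $\mu$ to some Hilbert space such that $\|\phi(y)\|=d(y,\operatorname{bar}(\mu))$ for every $y$ in the support. If $\mu$ is not a Dirac mass, put
\[
\delta(\mu)=\inf_\phi\frac{\left\|\int_Y\phi\,d\mu\right\|^2}{\int_Y\|\phi\|^2\,d\mu},
\]
where $\phi$ runs over all realizations of $\mu$. The \emph{Izeki--Nayatani invariant} of $Y$ is $\delta(Y)=\sup_\mu\delta(\mu)$, where $\mu$ runs over all finitely supported probability measures on $Y$ that are not Dirac masses.
\end{definition}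

The denominator equals $\int d(y,\operatorname{bar}(\mu))^2\,d\mu$; it does not depend on $\phi$, and it vanishes only for Dirac masses. Realizations exist: for a unit vector $e$, the map $\phi(y)=d(y,\operatorname{bar}(\mu))\,e$ is $1$-Lipschitz by the triangle inequality. The quotient is at most $1$ by the Cauchy--Schwarz inequality, so $\delta(Y)\in[0,1]$. Rescaling the metric does not change $\delta(Y)$.

For a Hilbert space $\phi(y)=y-\operatorname{bar}(\mu)$ gives $\delta=0$. Branching alone does not force $\delta(\mu)>0$. Let $Y$ be a tripod with three legs of length $1$ and let $\mu$ be uniform on the three tips. By symmetry and uniqueness the barycenter is the center. Three unit vectors at angles $2\pi/3$ in the plane are at mutual distance $\sqrt3\le2$ and have sum zero, so $\delta(\mu)=0$. A realization may bring far points closer at no cost; the constraint comes from pairs of points that are close. One therefore expects $\delta$ to be large when the directions at a point form a highly connected space, in which local constraints propagate.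

This happens in the Euclidean (Bruhat--Tits) building $Y_p=PSL(3,\mathbf{Q}_p)/PSL(3,\mathbf{Z}_p)$ of $PSL(3,\mathbf{Q}_p)$, $p$ prime, with its standard CAT(0) metric. It is a complex of equilateral triangles, and the directions at a vertex form the incidence graph $G$ of the projective plane over $\mathbf{F}_p$, with edges of length $\pi/3$. It is known that
\begin{equation}\label{eq:known}
\delta(Y_p)\ge\frac{(\sqrt p-1)^2}{2(p-\sqrt p+1)}
\end{equation}
for every prime $p$, and that $\delta(Y_2)\le0.4122\ldots$. The right-hand side of \eqref{eq:known} equals $\frac12-\frac{\sqrt p}{2(p-\sqrt p+1)}$; it is less than $1/2$ and tends to $1/2$. This makes the following statement, posed in \cite{FP}, a natural guess.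

\begin{quote}
\textbf{Conjecture} (Izeki--Nayatani). \emph{For every prime $p$, $\delta(Y_p)<1/2$.}
\end{quote}

We disprove it. Put
\[
\lambda_p=\frac{\sqrt p}{p+1},\qquad \omega_p=\arccos\lambda_p,\qquad \beta_p=1-\Big(\frac{\pi}{3\,\omega_p}\Big)^2 .
\]

\begin{theorem}\label{thm:lower}
For every prime $p$, $\delta(Y_p)\ge\beta_p$. Moreover $\beta_p>1/2$ for every prime $p\ge127$, so the conjecture fails for all primes $p\ge127$.
\end{theorem}

\begin{theorem}\label{thm:upper}
For every prime $p$, $\delta(Y_p)<5/9$. Moreover $\lim_{p\to\infty}\delta(Y_p)=\sup_p\delta(Y_p)=5/9$, and the supremum is not attained.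
\end{theorem}

\begin{proposition}\label{prop:invariant}
The supremum of $\delta(\mu)$ over all finitely supported probability measures $\mu$ on $Y_p$ that are not Dirac masses and are invariant under the stabilizer in $PSL(3,\mathbf{Q}_p)$ of a vertex is exactly $\beta_p$.
\end{proposition}

We do not decide the conjectured inequality for the primes $3\le p\le113$.

\subsection*{Where $1/2$ and $5/9$ come from}
The following computation is a guide only; the proofs do not use it. Let $\mu$ live on a small sphere of radius $r$ about a vertex $o$, with barycenter $o$. Then $f=\phi/r$ assigns unit vectors to directions, that is, to points of $G$; it may not increase angles, and the quotient is the squared norm of the mean of $f$. Try $f=\sqrt{1-\kappa^2}\,u+\kappa e$, where $e$ takes unit values orthogonal to the unit vector $u$ and has mean zero. The quotient is $1-\kappa^2$, so one wants the radius $\kappa$ of this ``sphere of latitude'' to be large. The vertices of $G$ are the points $q$ and the lines $\ell$ of the projective plane. For large $p$ the graph mixes so well that vectors $e_q,e_\ell$ of mean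 zero cannot be much better than orthogonal, on average, along the edges of $G$. If only the vertices of $G$ carry mass, the constraint concerns a \emph{chord}: $\|f(q)-f(\ell)\|=\kappa\sqrt2$ must not exceed $2\sin\frac\pi6=1$. This allows $\kappa^2=\frac12$ and gives the quotient $\frac12$. If the whole edge carries mass, $f$ must travel from $f(q)$ to $f(\ell)$ along a path of length at most $\pi/3$. The great circle through these two vectors rises toward $u$ and increases the mean. At constant latitude the shortest path is an \emph{arc}, a quarter circle of radius $\kappa$, and $\kappa\frac\pi2\le\frac\pi3$ allows only $\kappa=\frac23$, with quotient $\frac59$. With the angle $\omega_p$ in place of $\frac\pi2$ the same computation gives $\beta_p$.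

Section~\ref{sec:lower} proves Theorem~\ref{thm:lower} by putting mass along the edges of $G$. Section~\ref{sec:links} turns maps from spaces of directions to spheres into realizations and proves Proposition~\ref{prop:invariant}. Section~\ref{sec:upper} proves Theorem~\ref{thm:upper}, where the work lies in measures without symmetry.

\section{CAT(0) spaces, the building and its links}\label{sec:background}

\subsection{CAT(0) spaces}
A geodesic metric space is CAT(0) if, in every geodesic triangle, the distance between two points on the sides is at most the distance between the corresponding points of the Euclidean triangle with the same side lengths (the comparison triangle). Two points $o,y$ are then joined by a unique geodesic $[o,y]$. Let $c,c'$ be unit speed geodesics issuing from $o$. The angle at $o$ of the comparison triangle of $o,c(s),c'(s')$ is nondecreasing in $s$ and $s'$, and its limit as $s,s'\to0$ is the \emph{angle} $\angle_o(c,c')$. We write $\angle_o(y,y')$ for the angle between $[o,y]$ and $[o,y']$. Monotonicity gives, with $r=d(o,y)$ and $r'=d(o,y')$,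
\begin{equation}\label{eq:cosine}
d(y,y')^2\ge r^2+r'^2-2rr'\cos\angle_o(y,y').
\end{equation}
The \emph{first variation formula} \cite[II.3.6]{BH} states that for $y\ne o$
\begin{equation}\label{eq:variation}
\lim_{s\to0^+}\frac{d(o,y)-d(c(s),y)}{s}=\cos\angle_o(c,[o,y]).
\end{equation}
By uniqueness, an isometry that preserves $\mu$ fixes $\operatorname{bar}(\mu)$.

\subsection{The building}
The vertices of $Y_p$ are the homothety classes $[L]$ of $\mathbf{Z}_p$-lattices $L\subset\mathbf{Q}_p^3$. Two classes span an edge if they have representatives with $pL\subsetneq L'\subsetneq L$, and three classes span a triangle, called a \emph{chamber}, if they have representatives with $pL\subsetneq L''\subsetneq L'\subsetneq L$. Each chamber gets the metric of an equilateral Euclidean triangle of fixed size. The resulting length metric is complete and CAT(0), and each closed chamber is isometrically embedded. Every edge lies in $p+1$ chambers. The group $GL(3,\mathbf{Q}_p)$ acts by simplicial isometries, transitively on vertices, and scalars act trivially.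

Let $o=[L_0]$, $L_0=\mathbf{Z}_p^3$, be the base vertex. If $g\in SL(3,\mathbf{Q}_p)$ fixes $o$, then $gL_0=p^jL_0$, and $\det g=1$ forces $j=0$. So the stabilizer $K$ of $o$ in $PSL(3,\mathbf{Q}_p)$ is the image of $SL(3,\mathbf{Z}_p)$. The coset space in the notation for $Y_p$ is the orbit of $o$, and it stands for the whole building. An element of $GL(3,\mathbf{Q}_p)$ that takes $o$ to another vertex conjugates $K$ to the stabilizer of that vertex, so in Proposition~\ref{prop:invariant} we may take the vertex to be $o$.

\subsection{Links}
For any point $o\in Y_p$, the unit tangent vectors at $o$ that point into a chamber containing $o$ form an arc or a circle, with length measured by angle. Glued together, these form a metric graph $\Sigma_o$, the \emph{link} of $o$, whose length metric we also denote by $d$. A small ball about $o$ is isometric to a ball about the apex of the Euclidean cone over $\Sigma_o$. Hence every geodesic issuing from $o$ has a direction in $\Sigma_o$, every element of $\Sigma_o$ is the direction of a geodesic, and the angle between geodesics with directions $\xi,\xi'$ is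 $\min(d(\xi,\xi'),\pi)$. There are three cases.
\begin{itemize}
\item If $o$ lies in an open chamber, $\Sigma_o$ is a circle of length $2\pi$.
\item If $o$ lies in an open edge, $\Sigma_o$ consists of two poles joined by $p+1$ arcs of length $\pi$. Any two of its points lie on a circle of length $2\pi$ formed by two arcs.
\item If $o=[L]$ is a vertex, its neighbors $[L']$ correspond to the subspaces $L'/pL$ of dimension $1$ or $2$ of $L/pL\cong\mathbf{F}_p^3$, and the chambers at $o$ to the flags of such subspaces. So $\Sigma_o$ is the graph $G$ described next.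
\end{itemize}
The vertices of $G$ are the $n=p^2+p+1$ \emph{points} $q$ and the $n$ \emph{lines} $\ell$ of the projective plane over $\mathbf{F}_p$. There is an edge $(q,\ell)$ of length $\pi/3$ whenever $q\in\ell$. To avoid confusion, ``point'' will mean a vertex of the first type when we speak of $G$, and an arbitrary $x\in G$ is called an element. Every vertex has degree $p+1$; two distinct points lie on exactly one line, and two distinct lines meet in exactly one point. These properties are symmetric in the two types, and ``duality'' refers to this symmetry. We use three facts about distances in $G$.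
\begin{itemize}
\item[(G1)] Distinct vertices of the same type have exactly one common neighbor and are at distance $2\pi/3$. Vertices of opposite types are at distance $\pi/3$ if adjacent, and $\pi$ otherwise. (If $q\notin\ell$, pass through any $q'\in\ell$: three edges suffice, and the number of edges is odd.)
\item[(G2)] Let $a$ be a vertex and $bc$ an edge. By parity $d(a,b)$ and $d(a,c)$ differ by exactly $\pi/3$. If $b$ is the nearer endpoint, then $d(a,x)=d(a,b)+d(b,x)$ for all $x$ on the edge, because the route through $c$ has length $d(a,b)+\frac{2\pi}3-d(b,x)$, which is not shorter.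
\item[(G3)] The diameter is $\pi$. If $x$ lies on $(q,\ell)$ and $x'$ on $(q',\ell')$, the route through $q,q'$ and the route through $\ell,\ell'$ have total length at most $\frac\pi3+\frac\pi3+2\cdot\frac{2\pi}3=2\pi$.
\end{itemize}
All three links have diameter $\pi$, so angles at $o$ equal distances in $\Sigma_o$.

The group $K$ acts on the link $G$ of the base vertex through the reduction $SL(3,\mathbf{Z}_p)\to SL(3,\mathbf{F}_p)$, which is onto because elementary matrices lift. The action preserves types and is transitive on points and on lines.

\begin{lemma}\label{lem:fixed}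
Every $K$-invariant finitely supported probability measure on $Y_p$ has barycenter $o$.
\end{lemma}

\begin{proof}
The barycenter $z$ is fixed by $K$. If $z\ne o$, then $K$ fixes $[o,z]$ and hence its direction $\xi\in G$. If $\xi$ is interior to an edge, $K$ preserves the edge and fixes both endpoints, since they have different types. So $K$ fixes a vertex of $G$ in any case. This contradicts transitivity on the $n>1$ points and on the $n$ lines.
\end{proof}

\section{The lower bound}\label{sec:lower}

\subsection{The measures and a spectral inequality}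
Let $o$ be the base vertex and $m\ge1$. Let $G_m$ be the graph obtained from $G$ by dividing each edge into $m$ equal parts, with vertex set $V_m\subset G$ and edge set $E_m$. The degree $\deg(x)$ is $p+1$ at vertices of $G$ and $2$ at the other elements of $V_m$, and $\sum_x\deg(x)=2|E_m|$. Fix $r>0$ smaller than the altitude of a chamber. For $x\in V_m$ let $y_x$ be the point at distance $r$ from $o$ in direction $x$; it lies in every chamber at $o$ whose arc contains $x$. Let $\mu_m$ give mass $\deg(x)/2|E_m|$ to $y_x$. The group $K$ permutes the $y_x$ and preserves degrees, so $\operatorname{bar}(\mu_m)=o$ by Lemma~\ref{lem:fixed}.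

The weights are those for which the averaging operator
\[
(T_mg)(x)=\frac1{\deg(x)}\sum_{x'\sim x}g(x')
\]
is self-adjoint, namely for $\langle g,g'\rangle_{\deg}=\sum_x\deg(x)g(x)g'(x)$. Its eigenvalues lie in $[-1,1]$. The eigenvalue $1$ is simple, with constant eigenfunctions: if $T_mg=g$, the set where $g$ is maximal contains the neighbors of each of its elements, and $G_m$ is connected. A realization moves little along each edge of $G_m$; a spectral gap then keeps it close to its mean, and the mean of unit vectors that are close to it must be long.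

\begin{lemma}\label{lem:poincare}
If every eigenvalue of $T_m$ other than $1$ is at most $\sigma<1$, then
\[
\delta(\mu_m)\ge1-\frac{1-\cos(\pi/3m)}{1-\sigma}.
\]
\end{lemma}

\begin{proof}
For a real function $g$ on $V_m$ let $\bar g=\frac1{2|E_m|}\sum_x\deg(x)g(x)$. Then $g-\bar g$ is orthogonal to the constants, and
\[
(1-\sigma)\sum_x\deg(x)(g(x)-\bar g)^2\le\langle(I-T_m)(g-\bar g),g-\bar g\rangle_{\deg}=\sum_{\{x,x'\}\in E_m}(g(x)-g(x'))^2 .
\]
The equality holds because for $h=g-\bar g$ both sides equal $\sum_x\deg(x)h(x)^2-2\sum_{\{x,x'\}\in E_m}h(x)h(x')$. Summing over coordinates gives the same inequality for vector-valued functions.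

Let $\phi$ be a realization of $\mu_m$ and $f(x)=\phi(y_x)/r$. Then $\|f(x)\|=1$, the quotient of $\phi$ is $\|\bar f\|^2$, and $\sum_x\deg(x)\|f(x)-\bar f\|^2=2|E_m|(1-\|\bar f\|^2)$. If $x\sim x'$, then $y_x$ and $y_{x'}$ lie in one chamber, at distance $r$ from $o$ and at angle $\pi/3m$. So $d(y_x,y_{x'})^2=2r^2(1-\cos\frac\pi{3m})$ and $\|f(x)-f(x')\|^2\le2(1-\cos\frac\pi{3m})$. Therefore $(1-\sigma)\,2|E_m|\,(1-\|\bar f\|^2)\le2|E_m|\,(1-\cos\frac\pi{3m})$.
\end{proof}

\subsection{The cases $m=1$ and $m=2$}
Let $N$ be the $n\times n$ incidence matrix of points and lines. The entry of $NN^T$ at $(q,q')$ counts the lines through $q$ and $q'$, so $NN^T=pI+J$ with $J$ the all-ones matrix, and dually $N^TN=pI+J$. The eigenvalues of $pI+J$ are $p+n=(p+1)^2$ and $p$. Since $(p+1)^2T_1^2$ is block diagonal with blocks $NN^T$ and $N^TN$,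
\begin{equation}\label{eq:spectrum}
\text{every eigenvalue of $T_1$ lies in }\{1,-1,\lambda_p,-\lambda_p\}.
\end{equation}
For $m=1$, Lemma~\ref{lem:poincare} with $\sigma=\lambda_p$ gives
\[
\delta(\mu_1)\ge1-\frac1{2(1-\lambda_p)}=\frac{1-2\lambda_p}{2(1-\lambda_p)}=\frac{p+1-2\sqrt p}{2(p+1-\sqrt p)},
\]
which is exactly \eqref{eq:known}.

For $m=2$ the midpoints of the edges of $G$ are added. Let $T_2g=\sigma g$ with $g\ne0$ and $\sigma\ne0$. At the midpoint of an edge $vv'$ the equation says that $g$ has the value $(g(v)+g(v'))/2\sigma$; in particular $g$ does not vanish on all vertices of $G$. At a vertex $v$ of $G$ it then reads $\sigma g(v)=(g(v)+T_1g(v))/2\sigma$, that is, $T_1g=(2\sigma^2-1)g$ on the vertices of $G$. By \eqref{eq:spectrum}, $\sigma=\pm1$ or $\sigma^2\le(1+\lambda_p)/2$. So all eigenvalues other than $1$ are at most $\sqrt{(1+\lambda_p)/2}=\cos(\omega_p/2)$, and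
\[
\delta(\mu_2)\ge1-\frac{2-\sqrt3}{2-\sqrt{2+2\lambda_p}} .
\]
This exceeds $\frac12$ exactly when $\sqrt{2+2\lambda_p}<2\sqrt3-2$, that is, when $\lambda_p<7-4\sqrt3=(7+4\sqrt3)^{-1}$. As $\lambda_p<1/\sqrt p$ and $4\sqrt3<7$, this holds whenever $\sqrt p\ge14$. One subdivision already disproves the conjecture for large $p$: it halves both the angle $\pi/3$ of a step and the angle $\omega_p$ of the spectral gap, and so begins to replace a ratio of chords by a ratio of arcs.

\subsection{The general case}
The elimination of the inner subdivision points works for every $m$.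

\begin{lemma}\label{lem:gap}
Every eigenvalue of $T_m$ other than $1$ is at most $\cos(\omega_p/m)$.
\end{lemma}

\begin{proof}
Let $T_mg=\cos\alpha\cdot g$ with $g\ne0$ and $0<\alpha\le\pi$. We must show $\alpha\ge\omega_p/m$. Since $\omega_p<\pi$, we may assume $\alpha<\pi/m$, so that $\sin\alpha$ and $\sin m\alpha$ are positive. Let $x_0=v,x_1,\dots,x_m=v'$ be the elements of $V_m$ along an edge $vv'$ of $G$. The eigenvalue equation at $x_1,\dots,x_{m-1}$ is the recurrence $g(x_{j-1})+g(x_{j+1})=2\cos\alpha\,g(x_j)$. Its solutions form a plane, which contains the sequences $\sin((m-j)\alpha)$ and $\sin(j\alpha)$. Their values at $(j=0,j=m)$ are $(\sin m\alpha,0)$ and $(0,\sin m\alpha)$, so they span the plane, and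
\[
g(x_j)=\frac{\sin((m-j)\alpha)\,g(v)+\sin(j\alpha)\,g(v')}{\sin m\alpha}.
\]
In particular $g$ does not vanish on all vertices of $G$. Insert the case $j=1$ into the eigenvalue equation at $v$ and multiply by $\sin m\alpha$:
\[
\cos\alpha\sin m\alpha\;g(v)=\sin((m-1)\alpha)\,g(v)+\sin\alpha\;T_1g(v).
\]
Since $\cos\alpha\sin m\alpha-\sin((m-1)\alpha)=\cos m\alpha\sin\alpha$, we get $T_1g=\cos m\alpha\cdot g$ on the vertices of $G$. As $0<m\alpha<\pi$, \eqref{eq:spectrum} gives $\cos m\alpha=\pm\lambda_p\le\lambda_p$, so $m\alpha\ge\omega_p$.
\end{proof}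

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
By Lemmas~\ref{lem:poincare} and~\ref{lem:gap}, and $1-\cos s\sim s^2/2$ as $s\to0$,
\begin{equation}\label{eq:mbound}
\delta(\mu_m)\ge1-\frac{1-\cos(\pi/3m)}{1-\cos(\omega_p/m)}\;\longrightarrow\;1-\Big(\frac\pi{3\omega_p}\Big)^2=\beta_p\qquad(m\to\infty).
\end{equation}
Hence $\delta(Y_p)\ge\beta_p$. Next, $\beta_p>\frac12$ if and only if $\omega_p>\sqrt2\pi/3$, that is,
\begin{equation}\label{eq:threshold}
\beta_p>\tfrac12\iff\lambda_p<\cos\frac{\sqrt2\,\pi}3=\sin\frac{\pi(3-2\sqrt2)}6 .
\end{equation}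
From $3-2\sqrt2>0.1715$ and $\pi>3.14$ we get $\pi(3-2\sqrt2)/6>0.0897$, and the sine exceeds $0.0897-0.0897^3/6>0.0895$. Since $11.27^2>127$, we have $\lambda_{127}<11.27/128<0.0881$. Finally $\lambda_p=(p^{1/2}+p^{-1/2})^{-1}$ decreases in $p$.
\end{proof}

\section{Maps from links to spheres}\label{sec:links}

\subsection{Reduction to the link}
An upper bound for $\delta(\mu)$ needs a realization for a measure whose support may be far from its barycenter $o$. We use realizations that are cones over a map of the link to a sphere. Inequality \eqref{eq:cosine} makes them $1$-Lipschitz, and all that we retain of the barycenter condition is its first-order form.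

Let $\Sigma$ be one of the three links. A Borel probability measure $\nu$ on $\Sigma$ is \emph{balanced} if
\[
\int_\Sigma\cos d(\xi,x)\,d\nu(x)\le0\qquad\text{for all }\xi\in\Sigma.
\]
A \emph{spherical map} is a map $f$ from $\Sigma$ to the unit sphere of a finite-dimensional Euclidean space that is $1$-Lipschitz for the angular metric on the sphere. Its \emph{energy} with respect to $\nu$ is $\|\int f\,d\nu\|^2$, and $\mathcal E(\nu)$ is the infimum of the energy over all spherical maps. Shortest paths in $\Sigma$ are concatenations of pieces of edges, and the angle between two unit vectors is at most the length of any path on the sphere between them. So a well-defined map to a sphere that moves with speed at most $1$ along each closed edge is a spherical map.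

\begin{lemma}\label{lem:reduction}
Let $\mu$ be a finitely supported probability measure on $Y_p$, not a Dirac mass, with barycenter $o$. Let $r(y)=d(o,y)$, let $\theta(y)\in\Sigma_o$ be the direction of $[o,y]$ for $y\ne o$, and let $M=\int r\,d\mu>0$. Then the probability measure $\nu=M^{-1}\theta_*(r\mu)$ on $\Sigma_o$ is balanced, and $\delta(\mu)\le\mathcal E(\nu)$.
\end{lemma}

\begin{proof}
Let $c$ be a geodesic from $o$ with direction $\xi$. By \eqref{eq:variation}, the right derivative of $d(c(s),y)^2$ at $s=0$ is $-2r(y)\cos d(\xi,\theta(y))$ for $y\ne o$; for $y=o$ it is $0$. So the right derivative of $\int d(c(s),y)^2\,d\mu(y)$ at $0$ is $-2M\int\cos d(\xi,x)\,d\nu(x)$, and it is nonnegative because $o$ is the minimum point.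

Let $f$ be a spherical map. Put $\phi(y)=r(y)f(\theta(y))$ for $y\ne o$ and $\phi(o)=0$. Then $\|\phi(y)\|=r(y)=d(o,y)$. For $y,y'\ne o$ the angle between $\phi(y)$ and $\phi(y')$ is at most $d(\theta(y),\theta(y'))=\angle_o(y,y')\le\pi$, so by \eqref{eq:cosine}
\[
\|\phi(y)-\phi(y')\|^2\le r(y)^2+r(y')^2-2r(y)r(y')\cos\angle_o(y,y')\le d(y,y')^2 .
\]
Thus $\phi$ is a realization. Finally $\int\phi\,d\mu=M\int f\,d\nu$ and $\int\|\phi\|^2\,d\mu=\int r^2\,d\mu\ge M^2$.
\end{proof}

Some condition on $\nu$ is needed for any bound: a Dirac mass on $\Sigma$ has $\mathcal E=1$.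

\subsection{Latitude maps}
For $x$ on the edge $(q,\ell)$ of $G$ let $t(x)=d(q,x)\in[0,\frac\pi3]$. This is a well-defined function on $G$, equal to $0$ at points and to $\frac\pi3$ at lines. Duality exchanges $t$ and $t'=\frac\pi3-t$. The \emph{star} $\operatorname{St}(v)=\{x:d(v,x)\le\frac\pi3\}$ of a vertex $v$ is the union of the closed edges at $v$. The stars of the points cover $G$ and overlap only at lines, and dually. The next lemma constructs the maps of constant latitude from the introduction.

\begin{lemma}\label{lem:latitude}
Let $\frac\pi3\le\omega<\pi$ and $\kappa=\pi/3\omega$. Let $e_v$, for $v$ a vertex of $G$, be unit vectors in a Euclidean space $H$ such that for each edge $(q,\ell)$ the angle $\omega_{q\ell}$ between $e_q$ and $e_\ell$ satisfies $0<\omega_{q\ell}\le\omega$. Let $u$ be a unit vector orthogonal to $H$. For $x$ on the edge $(q,\ell)$ put $s=3t(x)/\pi\in[0,1]$ and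
\[
g(x)=\frac{\sin((1-s)\omega_{q\ell})\,e_q+\sin(s\,\omega_{q\ell})\,e_\ell}{\sin\omega_{q\ell}},\qquad f(x)=\sqrt{1-\kappa^2}\,u+\kappa\,g(x).
\]
Then $f$ is a spherical map, and its energy with respect to any probability measure $\nu$ is $1-\kappa^2+\kappa^2\|\int g\,d\nu\|^2$.
\end{lemma}

\begin{proof}
We have $g(v)=e_v$ at each vertex, so $g$ is well defined. Fix an edge, write $\gamma=\omega_{q\ell}$ and $e_\ell=\cos\gamma\,e_q+\sin\gamma\,e^\perp$ with a unit vector $e^\perp\perp e_q$. Since $\sin((1-s)\gamma)+\sin(s\gamma)\cos\gamma=\sin\gamma\cos(s\gamma)$, we get $g=\cos(s\gamma)e_q+\sin(s\gamma)e^\perp$. So $g$ and $f$ are unit vectors, and $f$ moves with speed $\kappa\gamma\cdot\frac3\pi=\gamma/\omega\le1$ in $t$. The formula for the energy holds because $\int g\,d\nu\perp u$.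
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:invariant}]
The measures $\mu_m$ are $K$-invariant, so by \eqref{eq:mbound} the supremum is at least $\beta_p$. Conversely, let $\mu$ be $K$-invariant and not a Dirac mass. Its barycenter is $o$ by Lemma~\ref{lem:fixed}, and the measure $\nu$ of Lemma~\ref{lem:reduction} is $K$-invariant because $r(ky)=r(y)$ and $\theta(ky)=k\theta(y)$ for $k\in K$. We need unit vectors of sum zero with angle $\omega_p$ along every edge. Let $H$ be the Euclidean space of real functions on the $n$ points, let $1_q$ and $1_\ell$ be the indicator functions of $\{q\}$ and of the set of points of $\ell$, and subtract their means. Then $\|1_q-\frac1n\|^2=\frac{n-1}n=\frac{p(p+1)}n$ and $\|1_\ell-\frac{p+1}n\|^2=(p+1)\big(1-\frac{p+1}n\big)=\frac{(p+1)p^2}n$, so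
\[
e_q=\sqrt{\tfrac n{p(p+1)}}\,\big(1_q-\tfrac1n\big),\qquad e_\ell=\sqrt{\tfrac n{(p+1)p^2}}\,\big(1_\ell-\tfrac{p+1}n\big)
\]
are unit vectors. We have $\sum_qe_q=0$, and $\sum_\ell e_\ell=0$ because each point lies on $p+1$ of the $n$ lines. For $q\in\ell$, the function $1_\ell-\frac{p+1}n$ is orthogonal to constants and has value $p^2/n$ at $q$, so
\[
\langle e_q,e_\ell\rangle=\frac n{(p+1)\,p^{3/2}}\cdot\frac{p^2}n=\lambda_p .
\]
Since $\lambda_p\le\lambda_2=\sqrt2/3<\frac12$, we have $\omega_p>\frac\pi3$, and Lemma~\ref{lem:latitude} applies with $\omega=\omega_p$. The coefficient of $e_q$ in $\int g\,d\nu$ is the integral over $\operatorname{St}(q)$ of a function of $t$ alone. As $K$ preserves $\nu$ and $t$ and is transitive on points, this coefficient does not depend on $q$. The coefficient of $e_\ell$ does not depend on $\ell$, by transitivity on lines. Hence $\int g\,d\nu=0$, the energy is $1-\kappa^2=\beta_p$, and $\delta(\mu)\le\beta_p$ by Lemma~\ref{lem:reduction}.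
\end{proof}

\begin{remark}
For $p\le113$ we have $\lambda_p\ge\lambda_{113}>10.6/114>0.092$, while $\sin(\pi(3-2\sqrt2)/6)<3.15\cdot0.172/6<0.091$. By \eqref{eq:threshold}, $\beta_p\le\frac12$ for these primes. So measures invariant under a vertex stabilizer do not give $\delta(\mu)>\frac12$ when $p\le113$.
\end{remark}

\section{The upper bound}\label{sec:upper}

By Lemma~\ref{lem:reduction} we must bound $\mathcal E(\nu)$ for balanced measures on the three links. Without symmetry, the vectors attached to the vertices receive unequal weights, and they have to be chosen so that the weighted sum still cancels.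

\subsection{Closing polygons; barycenters that are not vertices}

\begin{lemma}[Polygon lemma]\label{lem:polygon}
Let $s_1,\dots,s_k\ge0$ with $k\ge2$. There are unit vectors $e_1,\dots,e_k\in\mathbf{R}^2$ with
\[
\Big\|\sum_is_ie_i\Big\|=\max\Big(0,\ \max_i\Big(2s_i-\sum_js_j\Big)\Big).
\]
In particular, if $2s_i\le\sum_js_j$ for all $i$, one can achieve $\sum_is_ie_i=0$.
\end{lemma}

\begin{proof}
Let $s_1$ be maximal. If $2s_1\ge\sum_js_j$, take $e_i=-e_1$ for $i\ge2$. Otherwise $\sum_{i\ge2}s_i>s_1>0$. Consider $F(e_2,\dots,e_k)=\|\sum_{i\ge2}s_ie_i\|$ on the connected space $(S^1)^{k-1}$. When all $e_i$ are equal, $F>s_1$. Choose instead $e_i=\pm e$ successively, each sign opposite to that of the partial sum so far. Since $|a-b|\le\max(a,b)$ for $a,b\ge0$, all partial sums have norm at most $s_1$, so $F\le s_1$ there. Hence $F=s_1$ somewhere, and we take $e_1$ opposite to $\sum_{i\ge2}s_ie_i$.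
\end{proof}

\begin{lemma}\label{lem:nonvertex}
If $o$ is not a vertex, then $\mathcal E(\nu)=0$ for every balanced measure $\nu$ on $\Sigma_o$.
\end{lemma}

\begin{proof}
If $\Sigma_o$ is a circle, let $f$ be an isometry onto the unit circle. Then $\langle\int f\,d\nu,f(\xi)\rangle=\int\cos d(\xi,x)\,d\nu(x)\le0$ for all $\xi$, so $\int f\,d\nu=0$.

Let $\Sigma_o$ have poles $P,P'$, and let $\rho(x)=d(P,x)$. For unit vectors $e_i\perp u$, one for each arc, put $f=\cos\rho\;u+\sin\rho\;e_i$ on arc $i$. This is well defined at the poles and has unit speed. Since $d(P',x)=\pi-\rho(x)$, balancedness at $P$ and $P'$ gives $\int\cos\rho\,d\nu=0$. Let $S_i$ be the integral of $\sin\rho$ over arc $i$, and let $\xi_i$ be the midpoint of arc $i$. On arc $i$, $d(\xi_i,x)=|\frac\pi2-\rho|$ has cosine $\sin\rho$. On the other arcs, $d(\xi_i,x)=\min(\frac\pi2+\rho,\frac{3\pi}2-\rho)$ has cosine $-\sin\rho$. Balancedness at $\xi_i$ gives $S_i-\sum_{j\ne i}S_j\le0$, so Lemma~\ref{lem:polygon} provides $e_i$ with $\int f\,d\nu=\sum_iS_ie_i=0$.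
\end{proof}

The rest of the section concerns $G$. The goal is the following statement.

\begin{proposition}\label{prop:pointwise}
Every balanced Borel probability measure $\nu$ on $G$ satisfies $\mathcal E(\nu)<5/9$.
\end{proposition}

Fix such a $\nu$. For a vertex $v$ of $G$ put
\[
\tau_v=-\int\cos d(v,x)\,d\nu(x)\in[0,1].
\]
A latitude map with orthogonal vectors has energy $5/9$, provided that the polygon lemma can cancel the weights, which requires that no single star dominates. A large $\tau_v$ means that most mass is far from $v$, so the star of $v$ is light. We first dispose of the case where some $\tau_v$ is small.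

\subsection{Folding $G$ from a vertex}
We imitate the map of Lemma~\ref{lem:nonvertex} with $v$ as north pole and all vertices at distance $\pi$ from $v$ sent to the south pole. There is now no single antipode $P'$, so the $u$-component of the mean is $-\tau_v$ and need not vanish. The neighbors of $v$ take over the role of the midpoints $\xi_i$.

\begin{lemma}\label{lem:fold}
For every vertex $v$ of $G$, $\mathcal E(\nu)\le\frac43\tau_v^2$.
\end{lemma}

\begin{proof}
Let $\rho(x)=d(v,x)$, and say that a vertex has \emph{level} $j$ if $\rho=j\pi/3$, $j\in\{0,1,2,3\}$. By (G2) each edge joins consecutive levels, and $\rho$ increases at unit rate along it. By (G1) a vertex of level $2$ has exactly one neighbor of level $1$. Label each edge by a neighbor of $v$: an edge with an endpoint $a$ of level $1$ gets the label $a$, and an edge $bc$ with levels $2,3$ gets as label the neighbor of $b$ of level $1$. All edges at a vertex of level $1$ or $2$ have the same label. For unit vectors $e_a\perp u$, $a\sim v$, put $f=\cos\rho\;u+\sin\rho\;e_a$ on the edges with label $a$. At levels $0$ and $3$ we have $\sin\rho=0$,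 so $f$ is well defined; it has unit speed on edges and is a spherical map. With $S_a$ the integral of $\sin\rho$ over the union of the edges with label $a$,
\[
\int f\,d\nu=-\tau_vu+\sum_{a\sim v}S_ae_a .
\]

Fix $a\sim v$. We compute $d(a,\cdot)$ on an edge $bc$ with label $a'$, where $b$ has the lower level. By (G2) it is affine on the edge, so it is determined by its values at $b$ and $c$. Vertices of odd level have the type of $a$, so they are at distance $2\pi/3$ from $a$ unless equal to $a$. A vertex of level $2$ is at distance $\pi/3$ from $a$ if the edges at it have label $a$, and at distance $\pi$ otherwise. This gives: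
\[
\begin{array}{c|c|c|c}
\text{label}&\text{levels of }b,c&\frac3\pi d(a,b),\ \frac3\pi d(a,c)&d(a,x)\\ \hline
a'=a&0,1&1,0&\pi/3-\rho\\
a'=a&1,2&0,1&\rho-\pi/3\\
a'=a&2,3&1,2&\rho-\pi/3\\
a'\ne a&0,1&1,2&\rho+\pi/3\\
a'\ne a&1,2&2,3&\rho+\pi/3\\
a'\ne a&2,3&3,2&2\pi-(\rho+\pi/3)
\end{array}
\]
So $\cos d(a,x)=\cos(\rho-\frac\pi3)=\frac12\cos\rho+\frac{\sqrt3}2\sin\rho$ on edges with label $a$, and $\cos d(a,x)=\cos(\rho+\frac\pi3)=\frac12\cos\rho-\frac{\sqrt3}2\sin\rho$ on all other edges. Balancedness at $a$ reads
\[
-\tfrac12\tau_v+\tfrac{\sqrt3}2\Big(S_a-\sum_{a'\ne a}S_{a'}\Big)\le0,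
\]
that is, $2S_a-\sum_{a'}S_{a'}\le\tau_v/\sqrt3$. By Lemma~\ref{lem:polygon} we can choose the $e_a$ with $\|\sum_aS_ae_a\|\le\tau_v/\sqrt3$, and the energy is at most $\tau_v^2+\frac13\tau_v^2$.
\end{proof}

If $\tau_v<\sqrt{5/12}$ for some $v$, then $\mathcal E(\nu)<\frac43\cdot\frac5{12}=\frac59$, because $\tau_v\ge0$. This argument is the only place where balancedness enters the proof of Proposition~\ref{prop:pointwise}, and only the inequalities at vertices $\xi$ of $G$ are used. From now on we assume
\begin{equation}\label{eq:far}
\tau_v\ge\sqrt{5/12}\qquad\text{for every vertex $v$ of $G$.}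
\end{equation}

\subsection{Measures with light stars}
Since $1+\cos\ge0$ and $\frac5{12}>\frac{25}{64}$, assumption \eqref{eq:far} gives
\begin{equation}\label{eq:light}
\int_{\operatorname{St}(v)}\big(1+\cos d(v,x)\big)\,d\nu(x)\le1-\tau_v<\tfrac38\qquad\text{for every vertex }v.
\end{equation}
If all angles in Lemma~\ref{lem:latitude} are $\frac\pi2$, then $g=\cos\frac{3t}2\,e_q+\sin\frac{3t}2\,e_\ell$ on the edge $(q,\ell)$. The weights to be cancelled are therefore
\[
w_q=\int_{\operatorname{St}(q)}\cos\tfrac{3t}2\,d\nu,\qquad w'_\ell=\int_{\operatorname{St}(\ell)}\sin\tfrac{3t}2\,d\nu=\int_{\operatorname{St}(\ell)}\cos\tfrac{3t'}2\,d\nu .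
\]
The integrands vanish where the stars overlap, so
\[
W:=\sum_qw_q=\int_G\cos\tfrac{3t}2\,d\nu,\qquad W':=\sum_\ell w'_\ell=\int_G\sin\tfrac{3t}2\,d\nu .
\]
On $\operatorname{St}(q)$ we have $d(q,x)=t$ and $1+\cos t\ge2\cos t\ge2\cos\frac{3t}2$; on $\operatorname{St}(\ell)$ the same holds with $t'=d(\ell,x)$. By \eqref{eq:light},
\begin{equation}\label{eq:weights}
2w_q<\tfrac38,\qquad2w'_\ell<\tfrac38\qquad\text{for all }q,\ell.
\end{equation}
The polygon lemma needs $2w_q\le W$, and \eqref{eq:weights} yields this only if $W$ is not small. If $W$ is small, the mass sits near the lines. Then it costs little to send all points to one vector $u$ and to spread out only the lines: for $W=0$ the $u$-component of the mean is $\cos\frac\pi3$.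

\begin{lemma}\label{lem:collapse}
If \eqref{eq:far} holds and $W\le\frac38$ or $W'\le\frac38$, then $\mathcal E(\nu)<\frac59$.
\end{lemma}

\begin{proof}
Duality exchanges $W$ and $W'$, so let $W\le\frac38$. For unit vectors $e_\ell\perp u$ put $f=\cos t\;u+\sin t\;e_\ell$ on $\operatorname{St}(\ell)$. At points $f=u$, so $f$ is well defined, and it has unit speed. Let $s_\ell=\int_{\operatorname{St}(\ell)}\sin t\,d\nu$.

On $[0,\frac\pi3]$ the function $\sin t-\frac{\sqrt3}2(1-\cos\frac{3t}2)$ is concave and vanishes at both endpoints, so it is nonnegative. Hence $\sum_\ell s_\ell=\int\sin t\,d\nu\ge\frac{\sqrt3}2(1-W)\ge\frac{\sqrt3}2\cdot\frac58$. On the other hand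
\[
\sin t=\tfrac{\sqrt3}2\cos t'-\tfrac12\sin t'\le\tfrac{\sqrt3}2\cos t'\le\tfrac{\sqrt3}4(1+\cos t'),
\]
so \eqref{eq:light} gives $2s_\ell<\frac{\sqrt3}2\cdot\frac38\le\sum_{\ell'}s_{\ell'}$. By Lemma~\ref{lem:polygon} we may take $\sum_\ell s_\ell e_\ell=0$, and the energy is $(\int\cos t\,d\nu)^2$. With $c=\cos\frac t2$ we have $\cos t=2c^2-1$ and $\cos\frac{3t}2=4c^3-3c$, so
\[
\tfrac12+\tfrac1{\sqrt3}\cos\tfrac{3t}2-\cos t=\tfrac4{\sqrt3}c^3-2c^2-\sqrt3\,c+\tfrac32=\tfrac4{\sqrt3}\Big(c-\tfrac{\sqrt3}2\Big)^2\Big(c+\tfrac{\sqrt3}2\Big)\ge0 .
\]
Therefore $0\le\int\cos t\,d\nu\le\frac12+\frac W{\sqrt3}\le\frac12+\frac{\sqrt3}8$, and the energy is at most $\frac{19+8\sqrt3}{64}<\frac{33}{64}<\frac59$.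
\end{proof}

It remains to treat the case $W>\frac38$, $W'>\frac38$. Then \eqref{eq:weights} gives
\begin{equation}\label{eq:strict}
2w_q<W,\qquad2w'_\ell<W'\qquad\text{for all }q,\ell.
\end{equation}
Choose, by Lemma~\ref{lem:polygon}, unit vectors $e_q$ in a plane and unit vectors $e_\ell$ in an orthogonal plane with $\sum_qw_qe_q=0$ and $\sum_\ell w'_\ell e_\ell=0$. Lemma~\ref{lem:latitude} with $\omega=\frac\pi2$, $\kappa=\frac23$ gives $\int g\,d\nu=0$ and energy exactly $\frac59$. At this point we know $\delta(Y_p)\le\frac59$.

\subsection{Tilting}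
To get below $\frac59$ we make all the angles $\omega_{q\ell}$ acute, of size at most $\frac\pi2-\varepsilon$. This enlarges $\kappa$ to first order in $\varepsilon$. It also moves $\int g\,d\nu$ away from $0$ by $O(\varepsilon)$, but that enters the energy only to second order. The difficulty is that $e_\ell$ must be tilted toward all $e_q$ with $q\in\ell$ at once, which is possible only if these $p+1$ vectors lie in an open half-space. Planar vectors from Lemma~\ref{lem:polygon} need not do so. We choose the $e_q$ to have no linear relation other than the one required.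

\begin{lemma}\label{lem:generic}
Let $w\in\mathbf{R}^k$ have entries $w_i\ge0$ with $2w_i<W=\sum_jw_j$ for all $i$. There are unit vectors $e_1,\dots,e_k$ in a Euclidean space with $\sum_iw_ie_i=0$ such that $\sum_iz_ie_i=0$ implies $z\in\mathbf{R}w$.
\end{lemma}

The strict inequality is needed: for $w=(2,1,1)$ the relation forces $e_2=e_3=-e_1$, and $z=(0,1,-1)$ is a second relation.

\begin{proof}
Call a $k$-tuple of unit vectors in a Euclidean space \emph{closed} if $\sum_iw_ie_i=0$. Closed tuples exist by Lemma~\ref{lem:polygon}. The Gram matrix $P=(\langle e_i,e_j\rangle)$ of a tuple is positive semidefinite with $z^TPz=\|\sum_iz_ie_i\|^2$, so $\ker P$ is the space of relations of the tuple.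

\emph{Step 1: a tuple with only universal relations.} If $(e_i)$ and $(e'_i)$ are closed with Gram matrices $P,P'$, then $(e_i\oplus e'_i)/\sqrt2$ is closed, with Gram matrix $\frac12(P+P')$ and space of relations $\ker P\cap\ker P'$. Take a closed tuple for which $\ker P$ has minimal dimension. Then $\ker P\cap\ker P'=\ker P$ for every closed tuple with Gram matrix $P'$. So each $z\in\ker P$ is a relation of \emph{every} closed tuple. We show that such a $z$ is a multiple of $w$.

\emph{Step 2: a planar closed tuple in which the $e_i$ with $w_i>0$ are not all parallel.} Take a planar closed tuple and suppose that all $e_i$ with $w_i>0$ equal $\pm e$. The weights of each sign add up to $W/2$, and each weight is less than $W/2$. So there are two indices $i,j$ of sign $+$ and two indices $i',j'$ of sign $-$, all of positive weight. Let $0<\eta<2\min(w_i,w_j,w_{i'},w_{j'})$. Then $|w_i-w_j|<w_i+w_j-\eta<w_i+w_j$, so there is a nondegenerate triangle with sides $w_i$, $w_j$, $w_i+w_j-\eta$. It provides non-parallel planar unit vectors $\tilde e_i,\tilde e_j$ with $w_i\tilde e_i+w_j\tilde e_j=(w_i+w_j-\eta)e$.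 The triangle with sides $w_{i'}$, $w_{j'}$, $w_{i'}+w_{j'}-\eta$ provides $\tilde e_{i'},\tilde e_{j'}$ with $w_{i'}\tilde e_{i'}+w_{j'}\tilde e_{j'}=-(w_{i'}+w_{j'}-\eta)e$. The two changes cancel, so the new tuple is closed.

\emph{Step 3: flexing.} Place the tuple $(e_i)$ of Step 2 in $\mathbf{R}^3$. Let $e_i,e_j$ be non-parallel with $(w_i,w_j)\ne(0,0)$, so that $b=w_ie_i+w_je_j\ne0$. Rotate $e_i$ and $e_j$ about the axis $\mathbf{R}b$ and keep the other vectors. The new tuple is closed, so $z$ is a relation before and after, and $z_ie_i+z_je_j$ is fixed by all rotations about $\mathbf{R}b$. Hence it lies in $\mathbf{R}b$, and by linear independence $(z_i,z_j)\in\mathbf{R}(w_i,w_j)$. The indices of positive weight fall into at least two classes of parallel vectors. For $i,j$ in different classes we have $z_i/w_i=z_j/w_j$, and two indices in one class can be compared through an index in another class. So $z_i=\gamma w_i$ with a common $\gamma$ whenever $w_i>0$. If $w_i=0$, some $e_j$ with $w_j>0$ is not parallel to $e_i$, and $(z_i,z_j)\in\mathbf{R}(0,w_j)$ gives $z_i=0$. Thus $z=\gamma w$.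
\end{proof}

\begin{lemma}\label{lem:tilt}
If \eqref{eq:far} and \eqref{eq:strict} hold, then $\mathcal E(\nu)<\frac59$.
\end{lemma}

\begin{proof}
Choose unit vectors $e_q$ in a Euclidean space $H_1$ by Lemma~\ref{lem:generic} for the weights $w_q$, and unit vectors $e^0_\ell$ in a plane $H_2\perp H_1$ with $\sum_\ell w'_\ell e^0_\ell=0$ by Lemma~\ref{lem:polygon}.

\emph{No line $\ell$ contains all points $q$ with $w_q>0$.} Suppose that $\ell$ does. For $q\notin\ell$ we have $w_q=0$, and $\cos\frac{3t}2>0$ except at lines, so $\nu$ vanishes on $\operatorname{St}(q)$ minus the lines. Then $\nu$ is carried by the stars $\operatorname{St}(q)$, $q\in\ell$, and the lines. On this set $d(\ell,\cdot)\le\frac{2\pi}3$, so $\tau_\ell\le\frac12<\sqrt{5/12}$, contrary to \eqref{eq:far}.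

\emph{For each line $\ell$ there is $\zeta_\ell\in H_1$ with $\langle\zeta_\ell,e_q\rangle\ge1$ for all $q\in\ell$.} Let $b$ be the element of least norm in the convex hull of $\{e_q:q\in\ell\}$. If $b=0$, there is a nonzero relation $z$ among the $e_q$ supported on $\ell$; then $z=\gamma w$ with $\gamma\ne0$, so $w$ is supported on $\ell$, which we have just excluded. So $b\ne0$. Minimality of $\|b+s(e_q-b)\|^2$ at $s=0$ on $[0,1]$ gives $\langle b,e_q\rangle\ge\|b\|^2$, and $\zeta_\ell=b/\|b\|^2$ works.

Let $Z=\max_\ell\|\zeta_\ell\|\ge1$ and $0<\varepsilon\le1/2Z$. Put $e_\ell=\sqrt{1-\varepsilon^2\|\zeta_\ell\|^2}\,e^0_\ell+\varepsilon\zeta_\ell$, a unit vector. For $q\in\ell$,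
\[
\varepsilon\le\langle e_q,e_\ell\rangle=\varepsilon\langle\zeta_\ell,e_q\rangle\le\varepsilon Z\le\tfrac12,
\]
so $\frac\pi3\le\omega_{q\ell}\le\arccos\varepsilon$. Apply Lemma~\ref{lem:latitude} with $\omega=\arccos\varepsilon$, and call the resulting objects $\kappa_\varepsilon,g_\varepsilon,f_\varepsilon$. From $\sin\varepsilon\le\varepsilon$ we get $\arccos\varepsilon\le\frac\pi2-\varepsilon$, hence
\[
\kappa_\varepsilon\ge\frac23\Big(1-\frac{2\varepsilon}\pi\Big)^{-1}\ge\frac23\Big(1+\frac{2\varepsilon}\pi\Big),\qquad\kappa_\varepsilon^2\ge\frac49+\frac{16\,\varepsilon}{9\pi}.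
\]
Let $g_0=\cos\frac{3t}2\,e_q+\sin\frac{3t}2\,e^0_\ell$ on the edge $(q,\ell)$; then $\int g_0\,d\nu=\sum_qw_qe_q+\sum_\ell w'_\ell e^0_\ell=0$. The function $(s,\gamma)\mapsto\sin(s\gamma)/\sin\gamma$ is smooth on $[0,1]\times[\frac\pi3,\frac\pi2]$ and equals $\sin\frac{s\pi}2$ at $\gamma=\frac\pi2$. Also $\frac\pi2-\omega_{q\ell}\le\arcsin(\varepsilon Z)\le\frac\pi2\varepsilon Z$ and $\|e_\ell-e^0_\ell\|\le2\varepsilon Z$. So $\|g_\varepsilon-g_0\|\le C\varepsilon$ on $G$ with $C$ independent of $\varepsilon$, and $\|\int g_\varepsilon\,d\nu\|\le C\varepsilon$. The energy of $f_\varepsilon$ is at most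
\[
1-\kappa_\varepsilon^2+C^2\varepsilon^2\le\frac59-\frac{16}{9\pi}\,\varepsilon+C^2\varepsilon^2,
\]
which is less than $\frac59$ for small $\varepsilon$.
\end{proof}

Proposition~\ref{prop:pointwise} follows: Lemma~\ref{lem:fold} covers the case where \eqref{eq:far} fails, Lemma~\ref{lem:collapse} the case where it holds and $\min(W,W')\le\frac38$, and Lemma~\ref{lem:tilt} the remaining case, in which \eqref{eq:strict} holds.

\subsection{Compactness}
The gain in Lemma~\ref{lem:tilt} depends on $\nu$, while $\delta(Y_p)$ is a supremum. Compactness of $G$ makes the gain uniform for fixed $p$; this is why we allowed all Borel measures.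

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
The Borel probability measures on the compact metric space $G$ form a compact space in the weak topology, in which $\nu\mapsto\int h\,d\nu$ is continuous for each continuous function $h$. The balanced measures form a closed subset $\mathcal B$, defined by the inequalities $\int\cos d(\xi,\cdot)\,d\nu\le0$. It is nonempty by Lemma~\ref{lem:reduction} applied to $\mu_1$. For a spherical map $f$, each of the finitely many coordinates of $\int f\,d\nu$ is continuous in $\nu$, hence so is the energy. As an infimum of continuous functions, $\mathcal E$ is upper semicontinuous and attains its maximum on the compact set $\mathcal B$. By Proposition~\ref{prop:pointwise} this maximum is less than $\frac59$. All vertex links are isometric to $G$, so Lemmas~\ref{lem:reduction} and~\ref{lem:nonvertex} give $\delta(Y_p)\le\max_{\mathcal B}\mathcal E<\frac59$.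

As $p\to\infty$, $\lambda_p\to0$, so $\omega_p\to\frac\pi2$ and $\beta_p\to1-\frac49=\frac59$. With Theorem~\ref{thm:lower} we have $\beta_p\le\delta(Y_p)<\frac59$ for all $p$. Hence the limit and the supremum of $\delta(Y_p)$ are both $\frac59$, and the supremum is not attained.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BH}
Bridson and Haefliger, \emph{Metric Spaces of Non-positive Curvature}.

\bibitem{FP}
\emph{Fixed-point property for CAT(0) spaces},
\texttt{https://www.math.kyoto-u.ac.jp/preprint/2006/17kondo.pdf}.

\end{thebibliography}
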